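# A skew polynomial ring whose torsion modules are injective on one side only

Throughout, rings are associative with identity and modules are unital. A *domain* is a nonzero ring without zero divisors, not necessarily commutative. The word *field* allows skew fields; when commutativity is meant, it is said.

## 1. Twisted polynomials over $k(t_0,t_1,t_2,\dots)$

Let $k$ be a commutative field, let $K_0=k(t_0,t_1,t_2,\dots)$ with commuting indeterminates, and let $\sigma:K_0\to K_0$ be the $k$-endomorphism with $\sigma(t_i)=t_{i+1}$. Its image is $k(t_1,t_2,\dots)$, which misses $t_0$. Let $R_0$ be the ring of polynomials $\sum a_ix^i$ with coefficients $a_i\in K_0$ written on the left, multiplied by the rule $xa=\sigma(a)x$. For instance $xt_0=t_1x$. Since $\sigma$ is injective, degrees add, and $R_0$ is a domain.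

We can divide with the quotient on the left. Take $f=x-t_0$. Then $xf=x^2-t_1x$, and $t_1x=t_1f+t_1t_0$, so
$$x^2=(x+t_1)(x-t_0)+t_1t_0 .$$
The same procedure divides any polynomial by any nonzero one, so every left ideal is principal. The right side is very different. An element of $xR_0$ has all its coefficients in $\sigma(K_0)$, and an element of $t_0xR_0$ has all its coefficients in $t_0\sigma(K_0)$. If $\sigma(a)=t_0\sigma(b)\neq0$, then $t_0=\sigma(ab^{-1})\in\sigma(K_0)$, which is false. So $xR_0\cap t_0xR_0=0$: two nonzero right ideals that do not meet.

Now consider the left module $S=R_0/R_0x$. It is a one-dimensional space $K_0e$, where $e$ is the image of $1$ and $xe=0$. For $y\in K_0$,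
$$x(ye)=\sigma(y)\,xe=0,$$
so $xS=0$. Hence $S$ is not injective: the homomorphism $R_0x\to S$, $rx\mapsto re$, does not extend to $R_0$, because an extension would send $1$ to some $s\in S$ with $xs=e$, and $xs=0$.

Suppose we change the multiplication rule to $xa=\sigma(a)x+\delta(a)$ for a suitable additive map $\delta$. Then $x(ye)=\sigma(y)xe+\delta(y)e=\delta(y)e$, and the equation $xs=e$ becomes $\delta(y)=1$. The obstruction is now an equation over the coefficient field, and an equation can be made solvable by enlarging the field. So we ask: can $K$, $\sigma$, $\delta$ be chosen so that *all* torsion left modules become injective, while $xR\cap txR=0$ survives on the right?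

## 2. Singular modules and SI domains

A right ideal $I$ of a ring $R$ is *essential* if it meets every nonzero right ideal nontrivially; more generally a submodule $N\subseteq M$ is essential if it meets every nonzero submodule of $M$ nontrivially.

**Definition (singular modules, SI rings).** A right $R$-module $M$ is *singular* if every $m\in M$ satisfies $mI=0$ for some essential right ideal $I$ of $R$. Left singular modules are defined symmetrically. The ring $R$ is *right SI* if every singular right $R$-module is injective, and *left SI* if every singular left $R$-module is injective.

Over $\mathbb Z$ the essential ideals are the nonzero ones, so singular means torsion. The module $\mathbb Z/2$ is singular and not injective, since $2\cdot\mathbb Z/2=0$. The same computation disposes of all commutative domains. If $D$ is a commutative SI domain and $0\ne a\in D$, then $D/aD$ is singular, hence injective, hence divisible, so $D/aD=a(D/aD)=0$ and $a$ is a unit. Thus a commutative SI domain is a field, and the subject is noncommutative. (Injective modules over a domain are divisible: for a left module $M$, $m\in M$ and $g\ne0$, extend $rg\mapsto rm$ from $Rg$ to $R$; the image $m'$ of $1$ has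 $gm'=m$.)

**Definition (Ore condition).** A domain $D$ is *left Ore* if $Da\cap Db\ne0$ for all nonzero $a,b\in D$, and *right Ore* if $aD\cap bD\neq0$ for all nonzero $a,b$.

The ring $R_0$ of Section 1 is not right Ore. In a left Ore domain the essential left ideals are exactly the nonzero ones, so a left module is singular exactly when each of its elements is killed by some nonzero ring element. A left noetherian domain is left Ore. Indeed, suppose $Da\cap Db=0$ with $a,b\ne0$. Then $\sum_{i\ge0}Dba^i$ is direct: in a relation $\sum_{i\ge s}r_iba^i=0$ with $r_s\ne0$ we cancel $a^s$ on the right and get $0\ne r_sb\in Da\cap Db$, a contradiction. So $D$ contains an infinite direct sum of nonzero left ideals and is not left noetherian.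

Here is some background that we quote. Goodearl's theorem says that a ring $R$ is right SI if and only if $R$ is right nonsingular and $R=K\oplus R_1\oplus\cdots\oplus R_m$ (a ring-direct sum), where $K/\operatorname{Soc}(K)$ is semisimple and each $R_i$ is Morita equivalent to a simple right noetherian domain $D_i$ such that $D_i/C_i$ is semisimple for every nonzero right ideal $C_i\subseteq D_i$. There exist domains that are both right and left SI, for example the PCI domains constructed in the literature. The paper "Structure of some noetherian SI rings" raises the problem whether there is a domain that is right SI but not left SI. These notes prove that there is, and show what governs the asymmetry.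

For an endomorphism $\sigma$ of a field $K$, a *$\sigma$-derivation* is an additive map $\delta:K\to K$ with
$$\delta(ab)=\sigma(a)\delta(b)+\delta(a)b. \tag{1}$$
Recall that then $K[x;\sigma,\delta]$, the free left $K$-module on $1,x,x^2,\dots$, has a unique ring structure extending that of $K$ with $x^ix^j=x^{i+j}$ and
$$xa=\sigma(a)x+\delta(a)\qquad(a\in K). \tag{2}$$
Condition (1) is what $x(ab)=(xa)b$ requires. With $\sigma=\mathrm{id}$ and $\delta=d/dt$ on $k(t)$ this is the ring of differential operators with rational coefficients; with $\delta=0$ and the shift we get $R_0$.

**Theorem A.** Let $k$ be any commutative field. There are a skew field $K\supseteq k$ ($k$ central), a non-surjective $k$-algebra endomorphism $\sigma$ of $K$ and a $k$-linear $\sigma$-derivation $\delta$ of $K$ such that $R=K[x;\sigma,\delta]$ is a domain with the following properties.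

1. $R$ is left SI.
2. $R$ is not right Ore and not right SI.
3. $R$ is a simple ring and a left PID. Up to isomorphism it has exactly one simple left module $S=R/Rx$. Every singular left module is a direct sum of copies of $S$. For $f\ne0$ we have $R/Rf\cong S^{\deg f}$. Every nonzero nonunit of $R$ is a product of factors of degree one.

Hence $R^{op}$ is a domain that is right SI but not left SI.

The last sentence follows from (1) and (2), because left $R$-modules are the same as right $R^{op}$-modules and left ideals of $R$ are right ideals of $R^{op}$.

**Theorem B.** For a right SI domain $D$, the following are equivalent: (i) $D$ is left SI; (ii) $D$ is left Ore; (iii) $D$ is left noetherian.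

So the failure of an Ore condition, the phenomenon seen in Section 1, is the only way left–right symmetry can fail for SI domains.

We use these textbook facts freely. Baer's criterion: a left module $M$ is injective if every homomorphism $L\to M$ from a left ideal $L$ extends to the ring. An injective submodule is a direct summand. A module is semisimple exactly when all its submodules are direct summands; submodules, quotients and sums of semisimple modules are semisimple; a finitely generated semisimple module has finite length. For each right ideal $I$ there is, by Zorn's lemma, a right ideal $C$ with $I\cap C=0$ and $I\oplus C$ essential. Direct sums of essential submodules are essential in the direct sum. Finally, if $N$ is essential in a right module $M$, then $M/N$ is singular. To see this, take $m\in M$ and a nonzero right ideal $J$. If $mJ=0$, then $J\subseteq\{r:mr\in N\}$; otherwise $mJ\cap N\ne0$, so some $0\neq j\in J$ has $mj\in N$. Hence $\{r:mr\in N\}$ is an essential right ideal, and it kills the class of $m$.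

## 3. A right SI domain is right Ore, right noetherian and right hereditary

This section turns $xR\cap txR=0$ into a proof that $R$ is not right SI, and prepares Theorem B.

**Lemma 1.** Let $D$ be a right SI domain. Then:
(a) singular right $D$-modules are semisimple;
(b) $D$ is right Ore, $D/C$ is semisimple of finite length for every nonzero right ideal $C$, and $D$ is right noetherian;
(c) $D$ is right hereditary, that is, every submodule of a projective right module is projective.

**Proof of (a).** A submodule of a singular module is singular, hence injective, hence a direct summand.

**Proof of (b).** If $D$ is a field there is nothing to prove, so let $D$ not be a field.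

We first need a proper essential right ideal $E$. If there were none, every right ideal $I$ would have a $C$ with $I\oplus C=D$. Then $I=eD$ with $e$ idempotent, and in a domain $e$ is $0$ or $1$. So $0$ and $D$ would be the only right ideals and $D$ would be a field.

Next we prove the Ore condition. Suppose $aD\cap bD=0$ with $a,b\ne0$. The sum $\sum_{i\ge0}a^ibD$ is direct: given $\sum_{i\ge s}a^ibr_i=0$ with $r_s\ne0$, cancel $a^s$ on the left to get $0\ne br_s\in aD\cap bD$, a contradiction. Let $I_0=\bigoplus_i a^ibD$, choose $C$ with $I=I_0\oplus C$ essential in $D$, and put
$$J=\bigoplus_{i\ge0}a^ibE\ \oplus\ C .$$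
Left multiplication by $a^ib$ is an isomorphism $D\to a^ibD$, so $a^ibE$ is essential in $a^ibD$. Therefore $J$ is essential in $I$, hence in $D$. So $D/J$ is singular, by (a) it is semisimple, and being cyclic it has finite length. But it contains $I/J\cong\bigoplus_{i\ge0}D/E$, an infinite direct sum of nonzero modules. This contradiction shows that $D$ is right Ore.

Now every nonzero right ideal $C$ is essential, so $D/C$ is singular and cyclic, hence semisimple of finite length by (a). An ascending chain of right ideals that is not constantly zero is, from its first nonzero term $C_1$ on, a chain of submodules of $D/C_1$, so it stops. Thus $D$ is right noetherian.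

**Proof of (c).** Let $N$ be a right module with injective hull $E(N)$. As $N$ is essential in $E(N)$, the quotient $E(N)/N$ is singular, hence injective. So $0\to N\to E(N)\to E(N)/N\to0$ is an injective resolution, and $\mathrm{Ext}^2_D(-,N)=0$. If $P$ is projective and $C\subseteq P$, then $\mathrm{Ext}^1_D(C,N)\cong\mathrm{Ext}^2_D(P/C,N)=0$ for every $N$, so $C$ is projective. $\square$

## 4. Torsion modules over $K[x;\sigma,\delta]$ as systems of equations

Let $K$ be a field, $\sigma$ an endomorphism, $\delta$ a $\sigma$-derivation, $R=K[x;\sigma,\delta]$. An endomorphism of a field is injective, so if $a,b$ are the leading coefficients of $f,g$, then $fg$ has leading coefficient $a\,\sigma^{\deg f}(b)\ne0$ and degrees add. Hence $R$ is a domain whose units are the nonzero constants.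

If $f$ is monic of degree $n$ and $m\ge n$, then $ax^{m-n}f$ has leading term $ax^m$. So every $h\in R$ can be written $h=qf+r$ with $\deg r<n$. Consequently $R$ is a left PID, and $R/Rf$ has the images of $1,x,\dots,x^{n-1}$ as a left $K$-basis. As a left noetherian domain, $R$ is left Ore, so its essential left ideals are the nonzero ones.

The right side is settled by leading coefficients.

**Proposition 2.** If $t\in K\setminus\sigma(K)$, then $xR\cap txR=0$. So $R$ is not right Ore and not right SI.

**Proof.** Suppose $xf=txg\ne0$, and let $a,b$ be the leading coefficients of $f,g$. Comparing degrees and leading coefficients gives $\sigma(a)=t\sigma(b)$, so $t=\sigma(ab^{-1})\in\sigma(K)$, a contradiction. Also $x$ and $tx$ are nonzero, since $t\ne0$. So $R$ is not right Ore, and by Lemma 1(b) it is not right SI. $\square$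

For the left side, look first at $S=R/Rx=Ke$ with $xe=0$. We saw that $x(ye)=\delta(y)e$. So $xS=S$ means that $\delta(y)=c$ is solvable for every $c\in K$. To get $x^2S=S$, put $u_0=y_0e$ and $u_1=xu_0=y_1e$; we must solve $\delta(y_0)=y_1$, $\delta(y_1)=c$, a first-order system in two unknowns. The general case has the same shape.

**Definition (system).** A *system over $K$* is a set of equations in unknowns $y_1,\dots,y_N$ ($N\ge1$)
$$\delta(y_p)=\sum_q\sigma(y_q)\alpha_{qp}+\sum_q\beta_{pq}y_q+\gamma_p\qquad(1\le p\le N), \tag{3}$$
with $\alpha_{qp},\beta_{pq},\gamma_p\in K$.

Note the sides: the $\alpha$'s stand to the right of $\sigma(y_q)$, the $\beta$'s to the left of $y_q$.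

**Proposition 3.** Suppose every system over $K$ has a solution in $K$. Then $g\cdot(R/Rf)=R/Rf$ for all nonzero $f,g\in R$, and $R$ is left SI.

**Step 1: translate $gu_0=c$ into a system.** Replacing $f$ by a left multiple by a unit does not change $Rf$, so let $f$ be monic and put $M=R/Rf$. If $g=ag'$ with $a\in K^\times$ and $g'M=M$, then $gM=aM=M$, so let $g$ be monic as well. Let $n=\deg f$, $m=\deg g$. If $n=0$ then $M=0$, and if $m=0$ then $g=1$; so let $n,m\ge1$. Let $e_1,\dots,e_n$ be a $K$-basis of $M$ with $xe_i=\sum_ja_{ij}e_j$. By (2), for $y_i\in K$,
$$x\sum_iy_ie_i=\sum_i\big(\sigma(y_i)xe_i+\delta(y_i)e_i\big)=\sum_j\Big(\delta(y_j)+\sum_i\sigma(y_i)a_{ij}\Big)e_j. \tag{4}$$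
Write $g=x^m+\sum_{l<m}g_lx^l$ and let $c=\sum_jc_je_j\in M$ be given. We look for $u_0,\dots,u_{m-1}\in M$ with
$$xu_l=u_{l+1}\ (l<m-1),\qquad xu_{m-1}=c-\sum_{l<m}g_lu_l. \tag{5}$$
These suffice: they give $u_l=x^lu_0$ for $l<m$, and then $gu_0=xu_{m-1}+\sum_{l<m}g_lu_l=c$. Writing $u_l=\sum_iy_{l,i}e_i$ and using (4), conditions (5) become
$$\delta(y_{l,j})=-\sum_i\sigma(y_{l,i})a_{ij}+y_{l+1,j}\quad(l<m-1),$$
$$\delta(y_{m-1,j})=-\sum_i\sigma(y_{m-1,i})a_{ij}-\sum_{l<m}g_ly_{l,j}+c_j .$$
This is a system (3) in the $N=mn$ unknowns $y_{l,j}$, so it is solvable.

**Step 2: singular left modules are divisible.** Let $M$ be a singular left module, $m\in M$ and $0\ne g\in R$. If $m=0$, then $g\cdot0=m$. If $m\neq0$, the annihilator of $m$ is a nonzero left ideal $Rf$, so $Rm\cong R/Rf$ with $f\ne0$, and Step 1 gives $m'\in Rm$ with $gm'=m$.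

**Step 3: divisible implies injective, since left ideals are principal.** Let $h:Rg\to M$ be a homomorphism with $g\ne0$, and choose $m'$ with $gm'=h(g)$. Then $r\mapsto rm'$ is a homomorphism $R\to M$ sending $rg$ to $rgm'=rh(g)=h(rg)$, so it extends $h$. The zero ideal is trivial. By Baer's criterion $M$ is injective. $\square$

So parts (1) and (2) of Theorem A follow once we have a field $K$ over which *every* system is solvable and in which some $t$ stays outside $\sigma(K)$.

## 5. Why a commutative coefficient field cannot work

The sensible first attempt is to keep $K$ commutative, say to start from $k(t_0,t_1,\dots)$ with the shift, and look for $\delta$ on it or on a larger commutative field. This stops at the product rule. Let $K$ be commutative and $\sigma\ne\mathrm{id}$. Expanding $\delta(ab)=\delta(ba)$ by (1) gives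
$$\sigma(a)\delta(b)+\delta(a)b=\sigma(b)\delta(a)+\delta(b)a,\qquad\text{i.e.}\qquad \delta(b)\big(\sigma(a)-a\big)=\delta(a)\big(\sigma(b)-b\big).$$
Choose $b$ with $\sigma(b)\ne b$ and put $\lambda=\delta(b)/(\sigma(b)-b)$. Then $\delta(a)=\lambda(\sigma(a)-a)$ for all $a\in K$. With $x'=x+\lambda$,
$$x'a=\sigma(a)x+\lambda\big(\sigma(a)-a\big)+\lambda a=\sigma(a)(x+\lambda)=\sigma(a)x' ,$$
so $R=K[x';\sigma]$ with zero derivation, and the computation of Section 1 applies again: on $S=R/Rx'=Ke$ we get $x'(ye)=\sigma(y)x'e=0$. The module $S$ is singular, because $R$ is left Ore and $x'S=0$, and it is not injective, because $rx'\mapsto re$ does not extend to $R$. So a commutative $K$ with $\sigma\ne\mathrm{id}$ never gives a left SI ring.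

Nor can we take $\sigma$ surjective, for commutative or skew $K$. If $\sigma$ is an automorphism, (2) gives $ax=x\sigma^{-1}(a)-\delta(\sigma^{-1}(a))$, so polynomials can be written with coefficients on the right, division works on the right as well, and $R$ is right noetherian, hence right Ore. By Theorem B, applied to $R^{op}$, such an $R$ is right SI as soon as it is left SI.

So $K$ must be truly skew, and $\sigma$ must not be surjective. Noncommutativity also helps. If a new element $v$ is adjoined to $K$ with no relations except that it commutes with $k$, no identity such as $\delta(ab)=\delta(ba)$ restricts $\delta(v)$, and we may declare $\delta(v)$ to be whatever (3) wants. Two difficulties remain. The new ring is not a field, and $\sigma,\delta$ must be extended to a field containing it. And $\sigma$ must stay non-surjective after infinitely many enlargements. Section 6 prepares the first, and Section 7 deals with both.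

## 6. Full matrices, honest homomorphisms and free adjunction

For a field $K$ with central subfield $k$ and a set $X$, let $K_k\langle X\rangle=K*_kk\langle X\rangle$ be the ring coproduct over $k$. Its elements are sums of products $a_0x_1a_1x_2\cdots x_ra_r$ with $a_i\in K$, $x_i\in X$, where elements of $X$ commute with $k$ but not with the rest of $K$. A homomorphism $K_k\langle X\rangle\to B$ is the same thing as a homomorphism $f:K\to B$ together with an arbitrary choice of images for the elements of $X$ among the elements of $B$ that commute with $f(k)$. For example, in $\mathbb C_{\mathbb R}\langle u\rangle$ the element $u$ commutes with real numbers, but $iu\ne ui$.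

**Definition (full, honest).** An $n\times n$ matrix over a ring is *full* if it is not a product $PQ$ with $P$ of size $n\times r$, $Q$ of size $r\times n$ and $r<n$. A ring homomorphism is *honest* if it maps full matrices to full matrices.

A $1\times1$ matrix is full exactly when it is nonzero (take $r=0$), so honest homomorphisms are injective. Over a field, full means invertible. Over $k[u]$, full means nonzero determinant: if $\det A\neq0$, then $A$ is invertible over $k(u)$ and cannot factor through $r<n$; if $\det A=0$, the Smith normal form gives such a factorization.

Injective does not imply honest. In $k\langle p_1,p_2,q_1,q_2\rangle$ put $z_{ij}=p_iq_j$. Distinct words in the $z_{ij}$ are distinct words in the $p$'s and $q$'s, so the homomorphism $k\langle z_{11},z_{12},z_{21},z_{22}\rangle\to k\langle p_1,p_2,q_1,q_2\rangle$ is injective on the free algebra. The matrix $(z_{ij})$ is full over $k\langle z_{ij}\rangle$, since specializing it to the identity matrix over $k$ keeps any factorization and the identity is full. Yet over the larger ring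
$$\begin{pmatrix}z_{11}&z_{12}\\z_{21}&z_{22}\end{pmatrix}=\begin{pmatrix}p_1\\p_2\end{pmatrix}\begin{pmatrix}q_1&q_2\end{pmatrix}.$$
We quote two theorems. *Firs* are free ideal rings, a class of rings that contains all fields and all free algebras $k\langle X\rangle$; for our purposes (F1) and (F2) are all we need to know about them.

**(F1)** The coproduct of firs over a common subfield is a fir, and the factors embed in it. (P. M. Cohn, *Free Ideal Rings and Localization in General Rings*, CUP 2006, and *On the free product of associative rings III*, J. Algebra 8 (1968); also G. Bergman, *Modules over coproducts of rings*, Trans. AMS 200 (1974).) In particular $K_k\langle X\rangle$, and coproducts of fields over a common subfield, are firs.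

**(F2)** Every semifir $S$ (in particular every fir) embeds in a field $U(S)$, its universal field of fractions, which is generated by $S$ as a field. All full matrices over $S$ become invertible over $U(S)$, and $S\to U(S)$ is the universal localization at the set of full matrices: any homomorphism $S\to B$ under which all full matrices become invertible extends uniquely to $U(S)\to B$. (Cohn, *Free Ideal Rings…*, §7.5.)

For $S=k[u]$ this is $U(S)=k(u)$. With (F2) we see what the example above does: the injection $k\langle z_{ij}\rangle\to k\langle p_i,q_j\rangle$ does not extend to the universal fields of fractions, since the image of the invertible matrix $(z_{ij})$ would have rank at most $1$. So to extend an endomorphism $\sigma$ to $U(S)$ we need honesty. The next lemma supplies it.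

**Lemma 4.** Let $E\subseteq K$ be fields, $k\subseteq E$ a subfield central in $K$, and $X\subseteq Y$ sets. Then $E_k\langle X\rangle\to K_k\langle Y\rangle$ is honest.

**Step 1: enlarge $E$ to $K$, by finding a field in which the matrix is visibly invertible.** Let $A$ be a full $n\times n$ matrix over $E_k\langle X\rangle$. By (F1) and (F2), $A$ is invertible over $U=U(E_k\langle X\rangle)$. Both $K$ and $U$ contain $E$. By (F1) the coproduct $K*_EU$ is a fir containing $K$ and $U$, and by (F2) it embeds in a field $F$. The inclusions $K\subseteq F$ and $X\subseteq U\subseteq F$ define a homomorphism $\psi:K_k\langle X\rangle\to F$, because elements of $X$ commute with $k$ in $U$. On $E$ and on $X$ the composite $E_k\langle X\rangle\to K_k\langle X\rangle\to F$ agrees with the inclusion $E_k\langle X\rangle\subseteq U\subseteq F$, since $E\subseteq K$ and $E\subseteq U$ are identified in $F$; so the two agree. If $A=PQ$ over $K_k\langle X\rangle$ with inner size $r<n$, then applying $\psi$ shows that $A$ has rank less than $n$ over $F$, although it is invertible over $U\subseteq F$. So $A$ is full over $K_k\langle X\rangle$.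

**Step 2: enlarge $X$ to $Y$, by a retraction.** The homomorphism $K_k\langle Y\rangle\to K_k\langle X\rangle$ that is the identity on $K$ and $X$ and sends $Y\setminus X$ to $0$ fixes $A$. Applied to a factorization of $A$ over $K_k\langle Y\rangle$ with inner size $r<n$, it would give one over $K_k\langle X\rangle$, which Step 1 excludes. $\square$

The other device turns derivations into homomorphisms. Let $T_2(B)$ be the ring of upper triangular $2\times2$ matrices over $B$. Since
$$\begin{pmatrix}\sigma(a)&\delta(a)\\0&a\end{pmatrix}\begin{pmatrix}\sigma(b)&\delta(b)\\0&b\end{pmatrix}=\begin{pmatrix}\sigma(a)\sigma(b)&\sigma(a)\delta(b)+\delta(a)b\\0&ab\end{pmatrix}, \tag{6}$$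
condition (1), together with additivity and $\sigma$ being an endomorphism, says exactly that $a\mapsto\begin{pmatrix}\sigma(a)&\delta(a)\\0&a\end{pmatrix}$ is a ring homomorphism. For $d/dt$ on $k(t)$, with $\sigma=\mathrm{id}$, the element $t$ goes to $\begin{pmatrix}t&1\\0&t\end{pmatrix}$, whose inverse $\begin{pmatrix}t^{-1}&-t^{-2}\\0&t^{-1}\end{pmatrix}$ shows the derivative of $t^{-1}$. Extending a derivation to fractions is thus a matter of inverting matrices, and that is what (F2) handles.

## 7. Adjoining solutions while keeping $t$ outside $\sigma(K)$

Non-surjectivity at each stage does not survive unions by itself. Let $F_i=k(t_{-i},t_{-i+1},\dots)$ with the shift $\sigma(t_j)=t_{j+1}$. On every $F_i$ the map $\sigma$ misses $t_{-i}$, but on the union $k(t_j:j\in\mathbb Z)$ it is bijective. The element $t_0$, outside $\sigma(F_0)$, became $\sigma(t_{-1})$ in $F_1$. We therefore carry a witness that protects one fixed element $t$: an automorphism that fixes $\sigma(K)$ pointwise and moves $t$.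

**Definition (tuple).** Fix the commutative field $k$. A *tuple* $(K,\sigma,\delta,\tau,t)$ consists of a field $K$ with central subfield $k$; an endomorphism $\sigma$ of $K$ with $\sigma|_k=\mathrm{id}$; a $\sigma$-derivation $\delta$ of $K$ with $\delta|_k=0$; an automorphism $\tau$ of $K$ with $\tau\sigma=\sigma$; and an element $t\in K$ with $\tau(t)\ne t$.

Since $\tau\sigma=\sigma$, the automorphism $\tau$ fixes $\sigma(K)\supseteq k$ pointwise, so $t\notin\sigma(K)$ in every tuple. Section 1 provides one: $K_0=k(t_0,t_1,\dots)$, the shift $\sigma$, $\delta=0$, $t=t_0$, and $\tau$ the $k$-automorphism with $\tau(t_0)=t_0+1$ and $\tau(t_i)=t_i$ for $i\ge1$. Note that this $\tau$ could not be carried from $F_0$ to $F_1$ in the example above: there $\tau(t_0)=\tau\sigma(t_{-1})=\sigma(t_{-1})=t_0$ would be forced.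

**Lemma 5.** Every tuple $(K,\sigma,\delta,\tau,t)$ has an extension $(K',\sigma,\delta,\tau,t)$ (larger field, maps extending the old ones, same $k,t$) in which every system over $K$ has a solution with all $y_p\ne0$.

**Step 1: adjoin free unknowns.** Let $V$ be a set of distinct variables $v_{s,p,i}$, where $s$ runs over all systems over $K$, $1\le p\le N_s$ and $i\ge0$. Here $v_{s,p,0}$ will be the unknown $y_p$ of the system $s$, and $v_{s,p,i}$ will be its image under $\sigma^i$. Put $S=K_k\langle V\rangle$, which is a fir by (F1), and $K'=U(S)$. Since $k$ is central in $S$, the centralizer of $k$ in $K'$ is a subfield containing $S$, so it is $K'$; that is, $k$ is central in $K'$.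

**Step 2: extend $\sigma$ to an honest endomorphism of $S$.** As $\sigma$ fixes $k$, we may extend $\sigma$ on $K$ to a homomorphism $\sigma:S\to S$ by $\sigma(v_{s,p,i})=v_{s,p,i+1}$. Let $V'=\{v_{s,p,i}:i\ge1\}$. Then $\sigma$ is the composite of an isomorphism $S\cong\sigma(K)_k\langle V'\rangle$, induced by $K\cong\sigma(K)$ and the bijection $V\to V'$, with the inclusion $\sigma(K)_k\langle V'\rangle\to K_k\langle V\rangle$. An isomorphism is honest, and the inclusion is honest by Lemma 4. So $\sigma:S\to S$ is honest.

**Step 3: extend $\delta$ to $S$ with prescribed values on $V$.** By (6), $a\mapsto\begin{pmatrix}\sigma(a)&\delta(a)\\0&a\end{pmatrix}$ is a ring homomorphism $K\to T_2(S)$. It sends $\alpha\in k$ to $\mathrm{diag}(\alpha,\alpha)$, which is central in $T_2(S)$. So for arbitrary $d_v\in S$ $(v\in V)$ there is a unique homomorphism $\varphi:S\to T_2(S)$ extending it with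
$$\varphi(v)=\begin{pmatrix}\sigma(v)&d_v\\0&v\end{pmatrix}\qquad(v\in V).$$
Its $(1,1)$- and $(2,2)$-entries are homomorphisms $S\to S$ that agree with $\sigma$ and the identity on $K$ and $V$, so they are $\sigma$ and the identity. For a system $s$ written as in (3), choose
$$d_{v_{s,p,0}}=\sum_qv_{s,q,1}\alpha_{qp}+\sum_q\beta_{pq}v_{s,q,0}+\gamma_p,\qquad d_{v_{s,p,i}}=0\quad(i\ge1). \tag{7}$$

**Step 4: pass to the field $K'$.** Let $A$ be a full $n\times n$ matrix over $S$. Reordering rows and columns, we view $n\times n$ matrices over $T_2(K')$ as block matrices $\begin{pmatrix}P&Z\\0&Q\end{pmatrix}$ with $P,Z,Q$ of size $n\times n$ over $K'$. In this form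
$$\varphi(A)=\begin{pmatrix}\sigma(A)&Z\\0&A\end{pmatrix}$$
for some $Z$. Here $A$ is full over $S$, and $\sigma(A)$ is full over $S$ by Step 2; both are therefore invertible over $K'$. So $\varphi(A)$ has the inverse
$$\begin{pmatrix}\sigma(A)^{-1}&-\sigma(A)^{-1}ZA^{-1}\\0&A^{-1}\end{pmatrix},$$
which again is a matrix over $T_2(K')$. By (F2), $\varphi$ extends to a homomorphism $K'\to T_2(K')$. Its $(2,2)$-entry is a homomorphism $K'\to K'$ extending the inclusion $S\subseteq K'$, so by uniqueness in (F2) it is the identity. Its $(1,1)$-entry is an endomorphism $\sigma$ of $K'$. By (6), its $(1,2)$-entry is then a $\sigma$-derivation $\delta$ of $K'$. Both extend the given maps, so $\sigma|_k=\mathrm{id}$ and $\delta|_k=0$.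

**Step 5: read off the solutions.** Put $y_p=v_{s,p,0}$. These are nonzero in $S\subseteq K'$. Since $\sigma(v_{s,q,0})=v_{s,q,1}$, formula (7) says exactly that they solve the system $s$.

**Step 6: carry the witness along.** As $\tau$ fixes $k$, it extends to an automorphism of $S$ that fixes $V$ pointwise. An automorphism preserves full matrices, so by (F2) both $\tau$ and $\tau^{-1}$, followed by $S\subseteq K'$, extend to endomorphisms of $K'$; their two composites restrict to the identity on $S$, hence are the identity. So $\tau$ is an automorphism of $K'$. The set $\{u\in K':\tau\sigma(u)=\sigma(u)\}$ is a subfield of $K'$. It contains $K$ by hypothesis, and it contains $V$ because $\tau\sigma(v_{s,p,i})=\tau(v_{s,p,i+1})=v_{s,p,i+1}=\sigma(v_{s,p,i})$. So it contains $S$ and equals $K'$. Clearly $\tau(t)\ne t$ still holds. $\square$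

**Corollary 6.** There is a tuple $(K,\sigma,\delta,\tau,t)$ such that every system over $K$ has a solution in $K$ with all $y_p\ne0$. Moreover $t\notin\sigma(K)$.

**Proof.** Start from the tuple on $K_0$ and iterate Lemma 5 to get $K_0\subseteq K_1\subseteq K_2\subseteq\cdots$. Take the union of the fields and of the maps; all conditions on a tuple pass to the union. A system over the union has finitely many coefficients, so it is a system over some $K_i$, and it has a solution with nonzero entries in $K_{i+1}$. Since $\tau\sigma=\sigma$ and $\tau(t)\ne t$ persist, $t\notin\sigma(K)$. $\square$

**Proof of Theorem A, (1) and (2).** Take the tuple of Corollary 6 and $R=K[x;\sigma,\delta]$. The map $\sigma$ is a non-surjective $k$-algebra endomorphism, and $\delta$ is $k$-linear, since $\delta(\alpha a)=\sigma(\alpha)\delta(a)+\delta(\alpha)a=\alpha\delta(a)$ for $\alpha\in k$. So $K$ is not commutative, by Section 5 and (1), which we now prove. By Proposition 3, $R$ is left SI, and this is (1). By Proposition 2, applied to $t\notin\sigma(K)$, $R$ is neither right Ore nor right SI, and this is (2). Hence $R^{op}$ is right SI and not left SI. $\square$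

## 8. One simple module, and factorization into linear factors

Here we prove part (3) of Theorem A for the ring $R$ just constructed. Section 4 already showed that it is a left PID. So far we have not used that the solutions $y_p$ can be taken nonzero; now we do.

**Step 1: all simple left modules are isomorphic.** For $b\in K$ let $S_b=R/R(x-b)$. It is one-dimensional over $K$, hence simple. Let $M=R/Rf$ with $n=\deg f\ge1$, where $f$ may be taken monic, and use the notation of (4). The equation $(x-b)\sum_iy_ie_i=0$ reads
$$\delta(y_j)=-\sum_i\sigma(y_i)a_{ij}+by_j\qquad(1\le j\le n).$$
This is a homogeneous system, for which $y=0$ would be of no use. But Corollary 6 gives a solution with all $y_j\neq0$. So there is $0\neq u\in M$ with $(x-b)u=0$, and $r\mapsto ru$ induces a nonzero homomorphism $S_b\to M$, which is injective as $S_b$ is simple. If $M$ is simple, then $M\cong S_b$. Now every simple left $R$-module has the form $R/Rf$ for some $f$. Here $f\ne0$, since $R$ is not simple as a left module ($0\ne Rx\ne R$), and $\deg f\ge1$, since otherwise $R/Rf=0$. With $b=0$ we see that every simple left module is isomorphic to $S=S_0=R/Rx$, and $\dim_KS=1$.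

**Step 2: $R/Rf\cong S^{\deg f}$, and singular modules are direct sums of copies of $S$.** Let $f\ne0$. Submodules of $R/Rf$ are $K$-subspaces and $\dim_K(R/Rf)=\deg f$, so $R/Rf$ has finite length. By Step 1 all its composition factors are isomorphic to $S$, so there are $\deg f$ of them. The module $S=R/Rx$ is singular, since $Rx$ is essential, so it is injective by part (1). Hence a copy of $S$ in a module is a direct summand, and induction on the length gives $R/Rf\cong S^{\deg f}$. A singular module is the sum of its cyclic submodules, each of the form $R/Rf$ with $f\ne0$. So it is a sum of copies of $S$, hence a direct sum of copies of $S$.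

**Step 3: nonzero nonunits are products of linear factors.** The units are the nonzero elements of degree $0$. By induction on the degree, every nonzero nonunit is a product of irreducibles. If $f$ is irreducible, then $Rf$ is a maximal left ideal: if $Rf\subsetneq Rg$, write $f=hg$; then $h$ is not a unit, so $g$ is. Hence $R/Rf$ is simple, so it is isomorphic to $S$, and $\deg f=\dim_K(R/Rf)=1$.

**Step 4: $R$ is a simple ring.** Let $I$ be a two-sided ideal with $0\ne I\ne R$, and write $I=Rf$; then $\deg f\ge1$. As $IR\subseteq I$, the ideal $I$ annihilates $R/I\cong S^{\deg f}$, so $IS=0$. By Step 2, $I(R/Rg)=0$ for every $g\ne0$; applied to the image of $1$, this says $I\subseteq Rg$. For $g=xf$ we get $f\in Rxf$, which is impossible by degrees. $\square$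

## 9. Duality between left ideals and fractional right modules

We prove Theorem B. Let $D$ be a right SI domain. The implication (i)$\Rightarrow$(ii) is the left-hand version of Lemma 1(b), and (iii)$\Rightarrow$(ii) was shown in Section 2. It remains to take a right SI, left Ore domain $D$ and show that it is left noetherian and left SI.

By Lemma 1, $D$ is right Ore, right noetherian and right hereditary. Being left and right Ore, it has a two-sided quotient field $Q$, whose elements can be written both as $rs^{-1}$ and as $s^{-1}r$ with $r,s\in D$, $s\neq0$. All we know so far concerns right modules, such as $D/aD$. The plan is to carry the lattice of submodules of $D/aD$ over to the left module $D/Da$ by the following duality. For a left $D$-submodule $L\subseteq Q$ and a right $D$-submodule $C\subseteq Q$ put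
$$L^*=\{q\in Q:Lq\subseteq D\},\qquad C^*=\{q\in Q:qC\subseteq D\}. \tag{8}$$
Then $L^*$ is a right submodule, $C^*$ is a left submodule, both operations reverse inclusions, and $L\subseteq L^{**}$, $C\subseteq C^{**}$. In the simplest case $L=Da$ with $a\ne0$ we have $L^*=a^{-1}D$ and $L^{**}=Da$.

**Step 1: finitely generated nonzero left ideals are reflexive.** *If $L=\sum_{i=1}^nDa_i\subseteq D$ with all $a_i\ne0$, $n\ge1$, then $L^{**}=L$.* Let $\theta:Q\to Q^n$, $\theta(q)=(a_1q,\dots,a_nq)$, an injective right $Q$-linear map. We have $q\in L^*$ exactly when all $a_iq\in D$, so $\theta(Q)\cap D^n=\theta(L^*)$. Therefore $D^n/\theta(L^*)$ embeds in $Q^n/\theta(Q)\cong Q^{n-1}$ as a finitely generated right $D$-submodule. Its generators have finitely many coordinates in $Q$, and by the left Ore condition these have a common left denominator: some $0\ne s\in D$ multiplies all of them into $D$ from the left. Left multiplication by $s$ is injective and right $D$-linear on $Q^{n-1}$, so it embeds our submodule in $D^{n-1}$. As $D$ is right hereditary, $D^n/\theta(L^*)$ is projective, and so $\theta(L^*)$ is a direct summand of $D^n$.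

Let $y\in L^{**}$, i.e. $yL^*\subseteq D$. The homomorphism $\theta(L^*)\to D$, $\theta(q)\mapsto yq$, extends to a homomorphism $D^n\to D$, and the latter has the form $(d_i)\mapsto\sum b_id_i$ with $b_i\in D$. So $yq=\sum_ib_ia_iq$ for all $q\in L^*$. Since $L\subseteq D$, we may take $q=1\in L^*$, and then $y=\sum b_ia_i\in L$.

**Step 2: the right modules between $D$ and $a^{-1}D$ are reflexive.** *Let $0\ne a\in D$ and let $C$ be a right submodule of $Q$ with $D\subseteq C\subseteq a^{-1}D$. Then $C^*$ is a finitely generated left ideal with $Da\subseteq C^*\subseteq D$, and $C^{**}=C$.* Since $aC\subseteq D$, we have $a\in C^*$, and since $1\in C$, we have $C^*\subseteq D$. As $C\cong aC$ is a right ideal of $D$, it is finitely generated (right noetherian) and projective (right hereditary). By the dual basis lemma there are $c_i\in C$ and $h_i\in\mathrm{Hom}_D(C,D)$, $1\le i\le m$, with $c=\sum_ic_ih_i(c)$ for all $c\in C$. Put $q_i=h_i(1)$. Each $h_i$ is left multiplication by $q_i$: for $c=rs^{-1}\in C$ with $r,s\in D$,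
$$h_i(c)s=h_i(cs)=h_i(r)=h_i(1)r=q_ir,\qquad\text{so}\qquad h_i(c)=q_ic .$$
Thus $q_iC\subseteq D$, that is $q_i\in C^*$, and taking $c=1$ gives $1=\sum_ic_iq_i$. For $y\in C^*$ we get $y=\sum_i(yc_i)q_i\in\sum_iDq_i$, so $C^*=\sum_iDq_i$ is finitely generated. For $y\in C^{**}$ we get $y=\sum_ic_i(q_iy)$ with $q_iy\in D$, so $y\in C$.

**Step 3: transfer the lattice.** Fix $0\ne a\in D$. If $L\subseteq D$ is a finitely generated left ideal containing $a$, then $1\in L^*$ and $aL^*\subseteq D$, so $D\subseteq L^*\subseteq a^{-1}D$. By Steps 1 and 2, $L\mapsto L^*$ and $C\mapsto C^*$ are mutually inverse inclusion-reversing bijections between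
$$\Lambda=\{\text{f.g. left ideals }L\supseteq Da\}\quad\text{and}\quad\Gamma=\{\text{right submodules }C:\ D\subseteq C\subseteq a^{-1}D\}.$$
Left multiplication by $a$ shows that $a^{-1}D/D\cong D/aD$, so $\Gamma$ is the submodule lattice of $D/aD$, which is semisimple of finite length by Lemma 1(b). Hence $\Gamma$ has the descending chain condition and $\Lambda$ the ascending chain condition. If $L_0$ is any left ideal containing $a$, choose $L$ maximal among the members of $\Lambda$ contained in $L_0$. For $z\in L_0$, the left ideal $L+Dz$ is again such a member, so $z\in L$. Thus $L_0=L$ is finitely generated. As $a\ne0$ was arbitrary, every nonzero left ideal is finitely generated, and $D$ is left noetherian. This is (iii).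

Now $\Lambda$ consists of *all* left ideals containing $a$, so it is the full submodule lattice of the left module $D/Da$, and it is anti-isomorphic to $\Gamma$. Since $D/aD$ is semisimple, $\Gamma$ is complemented. An anti-isomorphism exchanges joins with meets and top with bottom, so $\Lambda$ is complemented too. So every submodule of $D/Da$ is a direct summand, and $D/Da$ is semisimple. A nonzero left ideal $L$ contains some $a\ne0$, and $D/L$ is a quotient of $D/Da$; so $D/L$ is semisimple for every nonzero left ideal $L$.

**Step 4: from semisimple quotients to injective singular modules.** Since $D$ is left Ore, its essential left ideals are the nonzero ones. So each cyclic submodule of a singular left module is some $D/L$ with $L\ne0$, and by Step 3 every singular left module is a sum of semisimple modules, hence semisimple.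

Moreover, extensions of singular left modules are singular. Let $T\subseteq X$ with $T$ and $X/T$ singular, and let $x\in X$. Then $ax\in T$ for some $a\ne0$, and $bax=0$ for some $b\ne0$; as $ba\ne0$, the essential left ideal $Dba$ kills $x$.

Let $T$ be a singular left module and $L$ a nonzero left ideal. As $L$ is essential, $D/L$ is singular. In any extension $0\to T\to X\to D/L\to0$ the module $X$ is singular, hence semisimple, so the extension splits. Thus $\mathrm{Ext}^1_D(D/L,T)=0$, which means that every homomorphism $L\to T$ extends to $D$. This holds for every $L\ne0$, and trivially for $L=0$, so $T$ is injective by Baer's criterion. Hence $D$ is left SI, which is (i). $\square$
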